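# Strong amalgamation forces super amalgamation for infinite dimensional varieties of cylindric algebras

## 1. Boolean algebras in disguise: varieties satisfying $d_{01}=1$

Throughout, $\alpha$ is an infinite ordinal. We ask how well two cylindric algebras can be glued along a common subalgebra. We first recall the objects.

**Definition 1.1 (cylindric algebras).** A cylindric algebra of dimension $\alpha$ is a Boolean algebra with unary operations $c_i$ and constants $d_{ij}$ ($i,j<\alpha$) such that

- (C1) $c_i0=0$;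
- (C2) $x\le c_ix$;
- (C3) $c_i(x\cdot c_iy)=c_ix\cdot c_iy$;
- (C4) $c_ic_jx=c_jc_ix$;
- (C5) $d_{ii}=1$;
- (C6) $d_{jl}=c_i(d_{ji}\cdot d_{il})$ if $i\ne j$ and $i\neq l$;
- (C7) $c_i(d_{ij}\cdot x)\cdot c_i(d_{ij}\cdot -x)=0$ if $i\ne j$.

The class $\mathrm{CA}_\alpha$ of all of them is a variety. We often write $xy$ for $x\cdot y$. An algebra is trivial if $0=1$.

The example to keep in mind is an algebra of sets of sequences. For $X\subseteq{}^\Gamma U$ let $\mathfrak P(X)$ be the Boolean algebra of all subsets of $X$ with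
$$C_iS=\{z\in X: z'\in S\text{ for some }z'\in X\text{ that agrees with }z\text{ off }i\},\qquad D_{ij}=\{z\in X:z_i=z_j\}\qquad(i,j\in\Gamma).$$
Then $\mathfrak P({}^\alpha U)\in\mathrm{CA}_\alpha$. We write $z[i\to v]$ for $z$ with coordinate $i$ replaced by $v$.

Call $x$ *$i$-closed* if $c_ix=x$. Some textbook arithmetic, with the short proofs:

- *$c_ix$ is $i$-closed:* $c_ic_ix=c_i(1\cdot c_ix)=c_i1\cdot c_ix=c_ix$.
- *$c_i$ is monotone:* if $x\le y$, then $x\le c_iy$, so $c_ix=c_i(x\cdot c_iy)\le c_iy$.
- *The $i$-closed elements form a Boolean subalgebra.* Products are clear from (C3). For complements, $c_i(-c_ix)\cdot c_ix=c_i(-c_ix\cdot c_ix)=0$, so $c_i(-c_ix)\le -c_ix$.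
- *$c_i$ is additive:* $c_ix+c_iy$ is $i$-closed and lies above $x+y$, so $c_i(x+y)\le c_ix+c_iy$; the other inequality is monotonicity.
- *$c_i$ preserves $l$-closedness,* by (C4).
- *$c_id_{ij}=1=c_id_{ji}$:* for $i\ne j$, (C6) with $j=l$ gives $1=d_{jj}=c_i(d_{ji}d_{ij})$.
- *$d_{ij}=d_{ji}$:* for $i\ne j$ we have $c_i(d_{ij}d_{ji})=1$, so (C7) gives $c_i(d_{ij}\cdot-d_{ji})=0$, that is, $d_{ij}\le d_{ji}$.
- *$d_{ij}$ is $l$-closed for $l\ne i,j$,* since $d_{ij}=c_l(d_{il}d_{lj})$.
- *$d_{ij}d_{jl}\le d_{il}$:* this follows from (C6) and (C2) if $j\neq i,l$, and is trivial otherwise.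

Every equation $t_1=t_2$ is equivalent to one of the form $t=0$: take the symmetric difference.

**Definition 1.2 (amalgamation).** Let $K$ be a class of algebras. $K$ has the *amalgamation property* (AP) if for all $\mathfrak A_0,\mathfrak A_1,\mathfrak A_2\in K$ and embeddings $i_1:\mathfrak A_0\to\mathfrak A_1$, $i_2:\mathfrak A_0\to\mathfrak A_2$ there are $\mathfrak D\in K$ and embeddings $m_1:\mathfrak A_1\to\mathfrak D$, $m_2:\mathfrak A_2\to\mathfrak D$ with $m_1i_1=m_2i_2$. It has the *strong amalgamation property* (SAP) if, in addition, $\mathfrak D,m_1,m_2$ can always be chosen so that $m_1(A_1)\cap m_2(A_2)=m_1(i_1(A_0))$. A class of Boolean algebras with operators has the *super amalgamation property* (SUPAP) if, in addition to AP, $\mathfrak D,m_1,m_2$ can always be chosen so that for $\{j,k\}=\{1,2\}$, $x\in A_j$, $y\in A_k$: whenever $m_j(x)\le m_k(y)$, there is $z\in A_0$ with $x\le i_j(z)$ and $i_k(z)\le y$.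

**Example 1.3.** Take plain Boolean algebras: $A_0=\{0,1\}$, and let $A_1$, $A_2$ be the four-element algebras generated by $x$ and by $y$. Sending $x$ and $y$ to the same point of $\mathfrak P(\{1,2\})$ gives an amalgam that is not strong. In $\mathfrak P(\{1,2,3\})$ put $m_1(x)=\{1\}$, $m_2(y)=\{1,2\}$: the images share only $\emptyset$ and the unit, so this amalgam is strong; but $m_1(x)\le m_2(y)$, and there is no $z\in\{0,1\}$ with $x\le z\le y$, so it is not super. In $\mathfrak P(2\times2)$ put $m_1(x)=\{0\}\times2$, $m_2(y)=2\times\{0\}$; no proper nonzero element of either image lies below one of the other, so this amalgam is super.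

SUPAP implies SAP. Indeed, if $m_1(x)=m_2(y)$ in a super amalgam, take $z$ with $x\le i_1(z)$, $i_2(z)\le y$; then $m_1(x)\le m_1i_1(z)=m_2i_2(z)\le m_2(y)=m_1(x)$, so $m_1(x)=m_1i_1(z)$. And SAP implies AP.

By an infinite dimensional variety of CA's we mean a variety $V\subseteq\mathrm{CA}_\alpha$ with $\alpha$ infinite. The problem, taken from "Cylindric-like Algebras and Algebraic Logic" (https://github.com/manjunath5496/Boolean-Algebra-Books), reads: find an infinite dimensional variety of CA's with SAP and not SUPAP. So: is there such a variety at all? The easiest varieties are those in which the diagonals carry no information.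

**Proposition 1.4.** Let $V\subseteq\mathrm{CA}_\alpha$ be a variety with $V\models d_{01}=1$. Then in all members of $V$ every $d_{ij}$ is $1$ and every $c_i$ is the identity, and $V$ has SUPAP.

*Proof.* For $l\ne0,1$: $d_{0l}=c_1(d_{01}d_{1l})=c_1d_{1l}=1$. So $d_{0l}=1$ for all $l$, and for distinct $l,l'\neq0$ we get $d_{ll'}=c_0(d_{l0}d_{0l'})=c_01=1$. Now (C7) reads $c_ix\cdot c_i(-x)=0$, so $c_ix\le-c_i(-x)\le x$. Thus members of $V$ are Boolean algebras with identity operators. If $V$ has a nontrivial member, it contains the subalgebra $\{0,1\}$ and its powers, that is, all power sets with identity operators. If all members are trivial, SUPAP is clear.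

Let $\mathfrak A_0\subseteq\mathfrak A_1,\mathfrak A_2$ be nontrivial. Let $X$ be the set of pairs $(F_1,F_2)$ of ultrafilters of $\mathfrak A_1,\mathfrak A_2$ with $F_1\cap A_0=F_2\cap A_0$, let $\mathfrak D$ be the power set of $X$ with identity operators, and $m_j(a)=\{(F_1,F_2)\in X:a\in F_j\}$. These are homomorphisms that agree on $A_0$.

Let $x\in A_1$, $y\in A_2$, and suppose no $z\in A_0$ satisfies $x\le z\le y$. The filter $\{z\in A_0:x\le z\}$ and the ideal $\{z\in A_0:z\le y\}$ are disjoint, so some ultrafilter $G$ of $\mathfrak A_0$ contains the first and misses the second. If $gx=0$ with $g\in G$, then $x\le-g$, so $-g\in G$, impossible; if $g\cdot-y=0$, then $g\le y$, so $g\notin G$. So $G\cup\{x\}$ and $G\cup\{-y\}$ extend to ultrafilters $F_1$ of $\mathfrak A_1$ and $F_2$ of $\mathfrak A_2$, both with trace $G$ on $A_0$. Then $(F_1,F_2)\in m_1(x)\smallsetminus m_2(y)$. By symmetry this is the super property. It gives injectivity too: if $m_1(x)=0=m_2(0)$, there is $z\in A_0$ with $x\le z\le0$; similarly for $m_2$.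 $\square$

What changes in general? The equation $d_{01}=1$ says that sequences have only one possible value. With $k$ possible values, an ultrafilter no longer is a representation: we have to read a whole algebra of sets of sequences off it. And if the number of values is not bounded, AP itself will turn out to fail. So the property in the middle, SAP, never separates from SUPAP. The next section makes "the number of values" an algebraic notion.

## 2. Counting values: the constants $e_n$ and the varieties $V_S$

For finite $\Delta\subset\alpha$ let $c_{(\Delta)}$ be the composition of the $c_i$, $i\in\Delta$ (in any order, by (C4)), and put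
$$\bar e_\Delta=\prod_{i\ne j\in\Delta}-d_{ij},\qquad e_n=c_{(n)}\bar e_n\quad(n=\{0,\dots,n-1\},\ n\ge1).$$
Empty products are $1$. In $\mathfrak P({}^\alpha U)$ the element $\bar e_\Delta$ is the set of sequences with distinct values on $\Delta$, so $e_n=1$ if $|U|\ge n$ and $e_n=0$ otherwise: $e_n$ says "there are at least $n$ values".

**Definition 2.1.** For $k\ge1$ let $\mathsf K_k=\{\mathfrak A\in\mathrm{CA}_\alpha:e_k=1,\ e_{k+1}=0\}$. This is a variety, and it contains the trivial algebras. A variety $V$ is *bounded* if $V\models e_n=0$ for some $n\ge1$. For finite $S\subset\omega\smallsetminus\{0\}$ let $V_S$ be the class of all algebras isomorphic to a product $\prod_{k\in S}\mathfrak A_k$ with $\mathfrak A_k\in\mathsf K_k$.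

For example, $\mathfrak C_k=\mathfrak P({}^\alpha k)$ is a nontrivial member of $\mathsf K_k$. The equation $e_2=0$ means $-d_{01}\le c_0c_1(-d_{01})=0$, so $\mathsf K_1$ is the variety of Section 1. The algebra $\mathfrak C_1\times\mathfrak C_2$ is in $V_{\{1,2\}}$; in it $e_2=(0,1)$ is neither $0$ nor $1$. $V_\emptyset$ consists of the trivial algebras.

**Theorem 2.2.** Let $\alpha$ be an infinite ordinal and $V\subseteq\mathrm{CA}_\alpha$ a variety. The following are equivalent: (i) $V$ has AP; (ii) $V$ has SAP; (iii) $V$ has SUPAP; (iv) $V$ is bounded; (v) $V=V_S$ for some finite $S\subset\omega\smallsetminus\{0\}$. In particular no infinite dimensional variety of CA's has SAP but not SUPAP. Moreover, every $V_S$ is a variety.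

**Theorem 2.3.** Let $K\subseteq\mathrm{CA}_\alpha$ be closed under isomorphic copies, subalgebras and ultrapowers, and contain a nontrivial algebra with $e_n=1$ for all $n$. Then there are $\mathfrak A_0,\mathfrak A_1,\mathfrak A_2\in K$ and embeddings $i_1,i_2$ that cannot be amalgamated even by an algebra $\mathfrak D\in\mathrm{CA}_\alpha$.

We know (iii)$\Rightarrow$(ii)$\Rightarrow$(i). Section 6 proves (iv)$\Rightarrow$(iii), (iv)$\Leftrightarrow$(v) and the last claim of Theorem 2.2. Sections 7–10 prove Theorem 2.3 and deduce (i)$\Rightarrow$(iv).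

## 3. Substitutions and the arithmetic of $e_n$

The working tool is algebraic substitution. For $i\ne j$ put $s^i_jx=c_i(d_{ij}x)$. In $\mathfrak P({}^\alpha U)$ we have $z\in s^i_ja$ iff $z[i\to z_j]\in a$: perform the assignment $i:=j$ on $z$ and ask whether the result is in $a$. Iterating,

$$z\in s^{i_1}_{j_1}s^{i_2}_{j_2}\cdots a\iff\text{performing }i_1:=j_1,\ i_2:=j_2,\dots\text{ in this order on }z\text{ gives an element of }a.\tag{3.1}$$

In every $\mathfrak A\in\mathrm{CA}_\alpha$ the following hold.

- $s^i_j$ is a Boolean endomorphism: it is additive, $s^i_jx\cdot s^i_j(-x)=0$ by (C7), and $s^i_jx+s^i_j(-x)=c_id_{ij}=1$.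
- $d_{ij}s^i_jx=d_{ij}x$: $\ge$ is (C2), and $d_{ij}\cdot s^i_jx\cdot-x\le s^i_jx\cdot s^i_j(-x)=0$.
- $s^i_jx$ is $i$-closed; if $x$ is $i$-closed, then $s^i_jx=x\cdot c_id_{ij}=x$.
- $s^i_j$ commutes with $c_l$ for $l\ne i,j$: since $d_{ij}$ is $l$-closed, $c_lc_i(d_{ij}x)=c_ic_l(d_{ij}x)=c_i(d_{ij}c_lx)$.
- $s^i_jd_{il}=d_{jl}$ for $l\ne i$ (by (C6) if $l\ne j$; if $l=j$ it says $c_id_{ij}=1$), and $s^i_jd_{lm}=d_{lm}$ if $i\notin\{l,m\}$, because then $d_{lm}$ is $i$-closed.
- If $i\ne i'$, $i\ne j'$, $i'\ne j$, then $s^i_j$ and $s^{i'}_{j'}$ commute: $d_{ij}$ is $i'$-closed and $d_{i'j'}$ is $i$-closed, so both compositions equal $c_ic_{i'}(d_{ij}d_{i'j'}x)$.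

**Fact 3.1.** Let $I_0\subset\alpha$ be finite, $\sigma:I_0\to\alpha\smallsetminus I_0$, and $S_\sigma$ the composition of the $s^i_{\sigma i}$, $i\in I_0$ (they commute). Then $S_\sigma x$ is $i$-closed for $i\in I_0$; $S_\sigma x=x$ if $x$ is $i$-closed for all $i\in I_0$; and with $d=\prod_{i\in I_0}d_{i,\sigma i}$ we have $d\cdot S_\sigma x=d\cdot x$, hence $d\cdot x\le S_\sigma x$.

*Proof.* For the first claim write $s^i_{\sigma i}$ outermost; the second is clear. For the third write $S_\sigma x=s^i_{\sigma i}y$, where $y$ is the composition of the remaining substitutions applied to $x$. As $d\le d_{i,\sigma i}$, $d\cdot S_\sigma x=d\cdot y$. Iterate. $\square$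

**Fact 3.2.** If $x$ is $j$-closed and $i\ne j$, then $c_ix=c_js^i_jx$.

*Proof.* $c_jc_i(d_{ij}x)=c_ic_j(d_{ij}x)=c_i(x\cdot c_jd_{ij})=c_ix$. $\square$

**Fact 3.3.** $c_{(\Delta)}\bar e_\Delta=e_{|\Delta|}$ for every finite nonempty $\Delta\subset\alpha$.

*Proof.* Let $i\in\Delta$, $j\notin\Delta$, $\Delta_1=(\Delta\smallsetminus\{i\})\cup\{j\}$. The element $\bar e_\Delta$ is $j$-closed and $s^i_j\bar e_\Delta=\bar e_{\Delta_1}$, so $c_i\bar e_\Delta=c_j\bar e_{\Delta_1}$ by Fact 3.2. Apply $c_{(\Delta\smallsetminus\{i\})}$ to get $c_{(\Delta)}\bar e_\Delta=c_{(\Delta_1)}\bar e_{\Delta_1}$. Finitely many such exchanges connect $\Delta$ with $\{0,\dots,|\Delta|-1\}$. $\square$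

**Fact 3.4.** $e_1=1$; $e_{n+1}\le e_n$; and $e_n$ is $i$-closed for all $i\in\alpha$.

*Proof.* $e_1=c_01=1$. Since $\bar e_n$ is closed under $c_l$ for the index $l=n$, $e_{n+1}\le c_{(n)}c_n\bar e_n=c_{(n)}\bar e_n=e_n$. For the last claim choose $\Delta\ni i$ with $|\Delta|=n$ in Fact 3.3. $\square$

**Fact 3.5 (relativization).** For $\Gamma\subseteq\alpha$ let $\mathrm{Rd}_\Gamma\mathfrak A$ be the reduct keeping only $c_i,d_{ij}$ with $i,j\in\Gamma$. If $q$ is $i$-closed for all $i\in\Gamma$, then $x\mapsto xq$ is a homomorphism of $\mathrm{Rd}_\Gamma\mathfrak A$ onto its relativization $\mathrm{Rl}_q\mathrm{Rd}_\Gamma\mathfrak A$ (elements below $q$, operations $c_i$, constants $d_{ij}q$, unit $q$), because $c_i(xq)=c_ix\cdot q$.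

**Fact 3.6.** Let $\mathfrak A\in\mathsf K_k$, $|N|=k$, $i\notin N$. Then $\bar e_N\le\sum_{n\in N}d_{in}$ and $c_{(N)}\bar e_N=1$.

*Proof.* $\bar e_N\prod_{n\in N}-d_{in}=\bar e_{N\cup\{i\}}\le e_{k+1}=0$, and $c_{(N)}\bar e_N=e_k=1$. $\square$

For an ultrafilter $F$ of $\mathfrak A$ let $i\sim_Fj$ iff $d_{ij}\in F$. This is an equivalence relation on $\alpha$.

**Fact 3.7.** If $\mathfrak A\in\mathsf K_k$, then $\sim_F$ has at most $k$ classes, so, $\alpha$ being infinite, some class is infinite.

*Proof.* If the $k+1$ elements of $\Delta$ were pairwise inequivalent, then $\bar e_\Delta\in F$, but $\bar e_\Delta\le c_{(\Delta)}\bar e_\Delta=e_{k+1}=0$. $\square$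

## 4. $\mathsf K_k$ is generated by each of its nontrivial members

Later we verify equations in $\mathfrak C_k$, where (3.1) makes them easy, and want them in all of $\mathsf K_k$. The following lemma allows this.

**Lemma 4.1.** Let $\Gamma\subset\alpha$ be finite and nonempty, and let $t$ be a term using only indices from $\Gamma$.

(a) If $t=0$ fails in $\mathfrak P({}^\Gamma k)$, it fails in every nontrivial $\mathfrak B\in\mathsf K_k$.

(b) If $t=0$ fails in some $\mathfrak A\in\mathsf K_k$, it fails in $\mathfrak P({}^\Gamma k)$.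

Hence every nontrivial $\mathfrak B\in\mathsf K_k$ generates $\mathsf K_k$, and every equation valid in $\mathfrak C_k$ is valid in $\mathsf K_k$.

*Proof.* **Part (a): place a copy of $\mathfrak P({}^\Gamma k)$ inside $\mathfrak B$.** The idea is to use $k$ spare coordinates as names of the $k$ values. Take $N=\{n_v:v<k\}$ (distinct indices) disjoint from $\Gamma$, and for $s\in{}^\Gamma k$ put $b_s=\bar e_N\prod_{i\in\Gamma}d_{in_{s_i}}$.

The $b_s$ are pairwise disjoint, because $d_{in_v}d_{in_{v'}}\le d_{n_vn_{v'}}$. By Fact 3.6, multiplied over $i\in\Gamma$, they sum to $\bar e_N$. All factors of $b_s$ other than $d_{in_{s_i}}$ are $i$-closed, so, using Fact 3.6 again,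
$$c_ib_s=\bar e_N\prod_{j\in\Gamma,\,j\ne i}d_{jn_{s_j}}=\sum\{b_{s'}:s'=s\text{ off }i\}\qquad(i\in\Gamma).$$
If $s_i=s_j$, then $b_s\le d_{ij}$; otherwise $b_sd_{ij}\le\bar e_Nd_{n_{s_i}n_{s_j}}=0$. Finally $c_{(\Gamma)}b_s=\bar e_N\ne0$, because $c_{(N)}\bar e_N=1\ne0$; so $b_s\neq0$. Hence $g(S)=\sum_{s\in S}b_s$ embeds $\mathfrak P({}^\Gamma k)$ into $\mathrm{Rl}_{\bar e_N}\mathrm{Rd}_\Gamma\mathfrak B$. As $\bar e_N$ is $i$-closed for $i\in\Gamma$, Fact 3.5 gives $t^{\mathfrak B}(g(\bar S))\cdot\bar e_N=g(t(\bar S))$, which is $\neq0$ if $t(\bar S)\ne\emptyset$.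

**Part (b): free $k$ coordinates.** Let $t(\bar a)\ne0$ in $\mathfrak A$ and let $F\ni t(\bar a)$ be an ultrafilter. Some class $C$ of $\sim_F$ is infinite. Choose $q\in C\smallsetminus\Gamma$ and $N=\{n_v:v<k\}\subset C\smallsetminus(\Gamma\cup\{q\})$, and let $s_\tau$ be the composition of the $s^n_q$, $n\in N$. It commutes with all operations indexed in $\Gamma$, so by Fact 3.1
$$t(s_\tau\bar a)=s_\tau t(\bar a)\ge t(\bar a)\prod_{n\in N}d_{nq}\in F.$$
Thus $s_\tau t(\bar a)\ne0$. It is $n$-closed for $n\in N$, so $c_{(N)}(s_\tau t(\bar a)\cdot\bar e_N)=s_\tau t(\bar a)\cdot c_{(N)}\bar e_N=s_\tau t(\bar a)\ne0$. Therefore $t(s_\tau\bar a)\cdot\bar e_N\ne0$; let $F'$ be an ultrafilter containing it.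

**Part (b): read a homomorphism off $F'$.** For $s\in{}^\Gamma k$ let $S_s$ be the composition of the commuting $s^i_{n_{s_i}}$, $i\in\Gamma$, and put $h(a)=\{s\in{}^\Gamma k:S_sa\in F'\}$. This is a Boolean homomorphism. Since $S_sd_{ij}=d_{n_{s_i}n_{s_j}}$ and $\bar e_N\in F'$, we have $s\in h(d_{ij})$ iff $s_i=s_j$. For $c_i$, $i\in\Gamma$, use Fact 3.6:
$$\bar e_Nc_ia=c_i(\bar e_Na)=\sum_{v<k}c_i(\bar e_Nd_{in_v}a)=\bar e_N\sum_{v<k}s^i_{n_v}a.$$
Let $S'$ be the composition of the $s^j_{n_{s_j}}$, $j\in\Gamma\smallsetminus\{i\}$. Then $S_sc_ia=S'c_ia$, $S'\bar e_N=\bar e_N$ and $S's^i_{n_v}=S_{s[i\to v]}$. Applying $S'$ to the last display gives $\bar e_NS_sc_ia=\bar e_N\sum_vS_{s[i\to v]}a$. So $s\in h(c_ia)$ iff $s[i\to v]\in h(a)$ for some $v$. Thus $h:\mathrm{Rd}_\Gamma\mathfrak A\to\mathfrak P({}^\Gamma k)$ is a homomorphism.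

**Part (b): a sequence in $h(t(s_\tau\bar a))$.** By Fact 3.6 there is $f'\in{}^\Gamma k$ with $\prod_{i\in\Gamma}d_{in_{f'_i}}\in F'$. By Fact 3.1 this product times $S_{f'}a$ equals this product times $a$, so $f'\in h(a)$ iff $a\in F'$. Hence $t(h(s_\tau\bar a))=h(t(s_\tau\bar a))\ni f'$, and $t=0$ fails in $\mathfrak P({}^\Gamma k)$.

**Conclusion.** An equation that fails somewhere in $\mathsf K_k$ fails in $\mathfrak P({}^\Gamma k)$ for a suitable $\Gamma$ by (b), hence in every nontrivial member of $\mathsf K_k$, in particular in $\mathfrak C_k$, by (a). By Birkhoff's theorem every nontrivial member generates $\mathsf K_k$. $\square$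

## 5. Set algebras read off from full ultrafilters

To imitate Section 1 in $\mathsf K_k$, we want for an ultrafilter $F$ of $\mathfrak A\in\mathsf K_k$ a homomorphism $h$ into an algebra of sets of sequences over $k$, and one sequence $f$ with $f\in h(a)$ iff $a\in F$. Such an $f$ must have kernel $\sim_F$. For a sequence $s$ that differs from $f$ in finitely many places, the sensible definition is: find assignments that turn $f$ into $s$, let $u$ be the corresponding composition of substitutions, and declare $s\in h(a)$ iff $u(a)\in F$.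

This stops at ultrafilters for which $\sim_F$ has fewer than $k$ classes: assignments only copy values that already occur in $f$. Take $\mathfrak C_2$ and $F=\{a:(0,0,0,\dots)\in a\}$. All $d_{ij}$ are in $F$, and $d_{ij}s^i_ja=d_{ij}a$, so $s^i_ja\in F$ iff $a\in F$. Hence $u(a)\in F$ iff $a\in F$ for every composition $u$ of substitutions. But $c_0(-d_{01})=1\in F$ while $-d_{01}\notin F$: no sequence reached by substitutions witnesses this cylindrification.

So we first treat the ultrafilters that see all $k$ values. In Section 6 we show that these suffice.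

**Definition 5.1.** An ultrafilter $F$ of $\mathfrak A\in\mathsf K_k$ is *full* if $\sim_F$ has exactly $k$ classes.

For example, the principal ultrafilter of $\mathfrak C_2$ at $z$ is full iff $z$ is not constant.

**Step 1: choices that depend only on the kernel.** For each equivalence relation $\varepsilon$ on $\alpha$ with exactly $k$ classes fix, once and for all, a surjection $f:\alpha\to k$ with kernel $\varepsilon$, a map $\lambda:k\to\alpha$ with $f(\lambda(v))=v$ (so $\lambda$ is injective), and $v_0$ with $f^{-1}(v_0)$ infinite. Let $L=\lambda[k]$ and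
$$W_f=\{s\in{}^\alpha k:s_i=f_i\text{ for all but finitely many }i\}.$$
In $\mathfrak C_k$ we have $C_iW_f=W_f$ for all $i$, so $\mathfrak P(W_f)=\mathrm{Rl}_{W_f}\mathfrak C_k$ is a homomorphic image of $\mathfrak C_k$. Hence $\mathfrak P(W_f)\in\mathsf K_k$, and (3.1) holds in it.

**Step 2: the operators $u_s$, which realize "turn $f$ into $s$".** For $s\in W_f$ let $\Gamma_s=\{i:s_i\ne f_i\}$ (finite), fix distinct $m,m'\in f^{-1}(v_0)\smallsetminus(\Gamma_s\cup L)$, and put $\Omega_s=\Gamma_s\cup L\cup\{m,m'\}$. Perform on a sequence: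

1. $i:=\lambda(s_i)$ for $i\in\Gamma_s\smallsetminus L$;
2. rearrange the coordinates in $L$ so that coordinate $l\in L$ receives the old coordinate $\lambda(s_l)$;
3. $m:=m'$.

Part 2 asks to replace $z$ on $L$ by $z\circ\pi$, where $\pi:L\to L$, $\pi(l)=\lambda(s_l)$. Performing the changes for $\pi_1$ and then for $\pi_2$ performs the change for $\pi_1\circ\pi_2$. So it suffices that every self-map $\pi$ of $L$ is a product of transpositions and of maps sending one element $l$ to another $l'$ and fixing the rest. If $\pi$ is injective, it is a product of transpositions. Otherwise $\pi(a)=\pi(b)$ with $a\ne b$, and some $c$ is not a value of $\pi$; let $\pi'$ be $\pi$ with the value at $a$ changed to $c$, and let $\mu$ send $a$ to $b$ and fix the rest. Then $\pi=\pi'\circ\mu$, and $\pi'$ has a larger range, so induction applies. The map sending $l$ to $l'$ is the assignment $l:=l'$. A transposition is realized with $m$ as a register: $m:=l;\ l:=l';\ l':=m$.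

Fix such a sequence of assignments for each pair $(\varepsilon,s)$ and let $u_s(x)$ be the resulting composition of operators $s^i_j$, in the order of (3.1). The index $m'$ is never changed. Thus in $\mathfrak C_k$: $z\in u_s(a)$ iff $z^{*s}\in a$, where
$$z^{*s}_i=z_{\lambda(s_i)}\ (i\in\Gamma_s\cup L),\qquad z^{*s}_m=z_{m'},\qquad z^{*s}_i=z_i\text{ otherwise}.\tag{5.1}$$

For instance, let $k=2$, $\alpha=\omega$, $f=(0,1,0,1,\dots)$, $\lambda(0)=0$, $\lambda(1)=1$, $v_0=0$, and $s=(1,0,0,1,0,1,\dots)$. Then $\Gamma_s=L=\{0,1\}$; with $m=2$, $m'=4$ the assignments $2:=0;\ 0:=1;\ 1:=2;\ 2:=4$ give $u_s=s^2_0s^0_1s^1_2s^2_4$ and $z^{*s}=(z_1,z_0,z_4,z_3,z_4,\dots)$. On $z=f$ this is $s$.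

**Step 3: three equations for $u_s$.** For finite $\Omega\supseteq\Omega_s$ put
$$\delta_\Omega=\prod_{i,j\in\Omega,\,f_i=f_j}d_{ij}\cdot\prod_{i,j\in\Omega,\,f_i\ne f_j}-d_{ij}.$$
Let $z\in\delta_\Omega$ in $\mathfrak C_k$. Since $L\subseteq\Omega$, $f[\Omega]=k$, and there is a unique permutation $p$ of $k$ with $z=p\circ f$ on $\Omega$. Then
$$z^{*s}=p\circ s\text{ on }\Omega,\qquad z^{*s}=z\text{ off }\Omega.\tag{5.2}$$
Indeed, for $i\in\Gamma_s\cup L$: $z_{\lambda(s_i)}=p(f(\lambda(s_i)))=p(s_i)$. For $i=m$: $z_{m'}=p(v_0)=p(s_m)$, because $m\notin\Gamma_s$. For other $i\in\Omega$: $z_i=p(f_i)=p(s_i)$, because $i\notin\Gamma_s$. Consequently, in $\mathfrak C_k$: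

- (E1) if $\Omega\supseteq\Omega_s\cup\{i,j\}$, then $\delta_\Omega u_s(d_{ij})$ is $\delta_\Omega$ if $s_i=s_j$, and $0$ otherwise;
- (E2) if $\Omega\supseteq\{i\}\cup\Omega_s\cup\bigcup_{v<k}\Omega_{s[i\to v]}$, then $\delta_\Omega u_s(c_ix)=\delta_\Omega\sum_{v<k}u_{s[i\to v]}(x)$;
- (E3) if $\Omega\supseteq\Omega_f$, then $\delta_\Omega u_f(x)=\delta_\Omega x$.

(E1) holds since $p(s_i)=p(s_j)$ iff $s_i=s_j$. For (E2) let $z\in\delta_\Omega$. By (5.2), applied to $s$ and to $s[i\to v]$ with the same $p$, the sequence $z^{*s[i\to v]}$ is $z^{*s}[i\to p(v)]$, and $p(v)$ ranges over all of $k$. So $z^{*s}\in C_ix$ iff $z^{*s[i\to v]}\in x$ for some $v$. For (E3), $z^{*f}=z$ by (5.2). By Lemma 4.1 the three equations hold in all of $\mathsf K_k$.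

**Lemma 5.2.** If $F$ is a full ultrafilter of $\mathfrak A\in\mathsf K_k$ and $\varepsilon=\,\sim_F$, then $h_F(a)=\{s\in W_f:u_s(a)\in F\}$ is a homomorphism $\mathfrak A\to\mathfrak P(W_f)$, and $f\in h_F(a)$ iff $a\in F$.

*Proof.* Each $u_s$ is a Boolean endomorphism, so $h_F$ is a Boolean homomorphism. As $f$ has kernel $\sim_F$, $\delta_\Omega\in F$ for every finite $\Omega$. So we may multiply by $\delta_\Omega$ and use the equations. By (E1), $s\in h_F(d_{ij})$ iff $s_i=s_j$. By (E2), $s\in h_F(c_ia)$ iff $u_{s[i\to v]}(a)\in F$ for some $v<k$, that is, iff $s[i\to v]\in h_F(a)$ for some $v$. By (E3), $f\in h_F(a)$ iff $a\in F$. $\square$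

## 6. Super amalgamation in bounded varieties

**Proposition 6.1.** $\mathsf K_k$ has SUPAP.

*Proof.* We may assume $\mathfrak A_0\subseteq\mathfrak A_1,\mathfrak A_2$ in $\mathsf K_k$. If one of the three is trivial, all are, and a trivial $\mathfrak D$ works. So assume that they are nontrivial.

**Step 1: the amalgam.** Let $X$ be the set of pairs $(F_1,F_2)$ of full ultrafilters of $\mathfrak A_1,\mathfrak A_2$ with $F_1\cap A_0=F_2\cap A_0$. The members of a pair have the same kernel, as $d_{ij}\in A_0$; hence they have the same $f$ and the same operators $u_s$. Put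
$$\mathfrak D=\prod_{(F_1,F_2)\in X}\mathfrak P(W_f)\in\mathsf K_k,\qquad m_j(a)=\bigl(h_{F_j}(a)\bigr)_{(F_1,F_2)\in X}.$$
By Lemma 5.2 these are homomorphisms. If $a\in A_0$, then $u_s(a)\in A_0$, so $m_1(a)=m_2(a)$.

**Step 2: ultrafilters that separate $x$ from $y$, perhaps not full.** By symmetry take $x\in A_1$, $y\in A_2$ with no $z\in A_0$ such that $x\le z\le y$. We must show $m_1(x)\not\le m_2(y)$. Exactly as in the proof of Proposition 1.4 there are an ultrafilter $G$ of $\mathfrak A_0$ and ultrafilters $F_1\ni x$ of $\mathfrak A_1$, $F_2\ni-y$ of $\mathfrak A_2$ with $F_1\cap A_0=F_2\cap A_0=G$.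

**Step 3: free $k$ coordinates, so that new ultrafilters can be full.** By Fact 3.7 $\sim_G$ has an infinite class $C$. Choose $t\in C$ and $N\subset C\smallsetminus\{t\}$ with $|N|=k$, put $d=\prod_{n\in N}d_{nt}\in G$, and let $s_\tau$ be the composition of the $s^n_t$, $n\in N$. By Fact 3.1, $s_\tau a$ is $n$-closed for $n\in N$, $a\cdot d\le s_\tau a$, and $s_\tau$ fixes every element that is $n$-closed for all $n\in N$. The elements $s_\tau a$ do not restrict the coordinates in $N$, so we can require these to be distinct: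

(1) $\{\bar e_N\}\cup\{s_\tau g:g\in G\}$ has the finite intersection property. The set $\{s_\tau g:g\in G\}$ is closed under products. If $\bar e_N\cdot s_\tau g=0$, then $0=c_{(N)}(\bar e_N\cdot s_\tau g)=c_{(N)}\bar e_N\cdot s_\tau g=s_\tau g\ge gd\in G$, a contradiction. Let $G'$ be an ultrafilter of $\mathfrak A_0$ containing this set.

(2) If $b\in G'$, then $c_{(N)}b\in G$. Otherwise $-c_{(N)}b\in G$. This element is $n$-closed for $n\in N$, so $-c_{(N)}b=s_\tau(-c_{(N)}b)\in G'$, contradicting $b\le c_{(N)}b$.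

(3) $G'\cup\{s_\tau a:a\in F_j\}$ has the finite intersection property in $\mathfrak A_j$. Both sets are closed under products. If $b\cdot s_\tau a=0$ with $b\in G'$, $a\in F_j$, then $c_{(N)}b\cdot s_\tau a=c_{(N)}(b\cdot s_\tau a)=0$. But $c_{(N)}b\cdot a\cdot d\in F_j$ by (2), and it lies below $c_{(N)}b\cdot s_\tau a$, a contradiction.

Let $F'_j$ be an ultrafilter of $\mathfrak A_j$ containing the set in (3). Then $F'_j\cap A_0=G'\ni\bar e_N$, so $\sim_{F'_j}$ has at least $k$ classes, hence exactly $k$. So both $F'_j$ are full and $(F'_1,F'_2)\in X$.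

**Step 4: undo the freeing inside $\mathfrak P(W_f)$.** Let $f$ belong to the pair $(F'_1,F_2')$. Since $s_\tau x\in F'_1$ and $s_\tau(-y)\in F_2'$, Lemma 5.2 gives $f\in h_{F'_1}(s_\tau x)=s_\tau h_{F_1'}(x)$ and $f\in s_\tau h_{F'_2}(-y)$. By (3.1) the sequence $r$ with $r_n=f_t$ for $n\in N$ and $r_i=f_i$ otherwise lies in $h_{F'_1}(x)\smallsetminus h_{F'_2}(y)$. So $m_1(x)\not\le m_2(y)$.

**Step 5: injectivity.** If $m_1(x)=0=m_2(0)$, the super property just proved gives $z\in A_0$ with $x\le z\le0$, so $x=0$. Similarly for $m_2$. $\square$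

**Proposition 6.2.** For a variety $V\subseteq\mathrm{CA}_\alpha$: (iv) implies (iii) and (v), and (v) implies (iv). Every $V_S$ is a variety.

*Proof.* **Step 1: bounded algebras split.** For $n\ge1$ put $q_\kappa=e_\kappa\cdot-e_{\kappa+1}$ ($1\le\kappa<n$). Let $\mathfrak A\models e_n=0$. By Fact 3.4, $1=e_1\ge e_2\ge\dots\ge e_n=0$ and the $q_\kappa$ are closed under all $c_i$, so they partition $1$ and $\mathfrak A\cong\prod_{1\le\kappa<n}\mathrm{Rl}_{q_\kappa}\mathfrak A$ via $a\mapsto(aq_\kappa)_\kappa$. Each factor is a homomorphic image of $\mathfrak A$ by Fact 3.5, and it lies in $\mathsf K_\kappa$, since $e_\kappa q_\kappa=q_\kappa$ and $e_{\kappa+1}q_\kappa=0$.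

**Step 2: $V_S$ is a bounded variety.** Let $n=\max S+1$ ($n=1$ if $S=\emptyset$). We claim that $V_S$ is axiomatized, relative to $\mathrm{CA}_\alpha$, by $e_n=0$ and $q_\kappa=0$ ($1\le\kappa<n$, $\kappa\notin S$). In $\mathsf K_k$ we have $e_j=1$ for $j\le k$ and $e_j=0$ for $j>k$, so $q_\kappa=0$ for $\kappa\ne k$; hence members of $V_S$ satisfy these equations. The converse is Step 1, as the factors with $\kappa\notin S$ are trivial. In particular (v) implies (iv).

**Step 3: (iv) implies (v).** Let $V\models e_n=0$ and $S=\{\kappa:1\le\kappa<n,\ \mathsf K_\kappa\subseteq V\}$. If $q_\kappa\ne0$ in some $\mathfrak A\in V$, then $\mathrm{Rl}_{q_\kappa}\mathfrak A$ is a nontrivial member of $V\cap\mathsf K_\kappa$, which generates $\mathsf K_\kappa$ by Lemma 4.1; so $\kappa\in S$. Hence $V\subseteq V_S$ by Step 1, and $V_S\subseteq V$ because $V$ is closed under products.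

**Step 4: (iv) implies (iii).** Let $V\models e_n=0$, $S$ as in Step 3, and $\mathfrak A_0\subseteq\mathfrak A_1,\mathfrak A_2$ in $V$. As $q_\kappa$ is a constant, $q_\kappa\ne0$ holds in all three algebras or in none, and if it holds, then $\kappa\in S$. For these $\kappa$ let $\mathfrak D_\kappa\in\mathsf K_\kappa\subseteq V$ with embeddings $m_j^\kappa$ be a super amalgam of $\mathrm{Rl}_{q_\kappa}\mathfrak A_1$, $\mathrm{Rl}_{q_\kappa}\mathfrak A_2$ over $\mathrm{Rl}_{q_\kappa}\mathfrak A_0$, given by Proposition 6.1. Put $\mathfrak D=\prod_\kappa\mathfrak D_\kappa\in V$ and $m_j(a)=(m_j^\kappa(aq_\kappa))_\kappa$. By Step 1 these are embeddings, and they agree on $A_0$. If $m_j(x)\le m_l(y)$, $\{j,l\}=\{1,2\}$, choose $z_\kappa\in A_0$, $z_\kappa\le q_\kappa$, with $xq_\kappa\le z_\kappa\le yq_\kappa$. Then $z=\sum_\kappa z_\kappa\in A_0$ satisfies $x\le z\le y$. $\square$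

## 7. Three against two: a pigeonhole that forbids amalgams

We turn to unbounded varieties. The obstruction is a relation whose fibers in direction $0$ have three points according to $\mathfrak A_1$ and two points according to $\mathfrak A_2$. Consider, for elements of a cylindric algebra, the conditions

- (A) $\eta_1,\eta_2,\eta_3$ are $1$-closed, pairwise disjoint, $\eta_r\le\xi$, and $c_0\eta_r=c_0\xi\ne0$;
- (B) $\zeta_1,\zeta_2$ are $1$-closed, $\zeta_1+\zeta_2=\xi$, and $\zeta_r\cdot s^0_1\zeta_r\le d_{01}$.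

In an algebra of sets of sequences, (A) says that every nonempty fiber of $\xi$ in direction $0$ contains a point of each of three disjoint sets $\eta_r$. In (B), $z\in\zeta_r\cdot s^0_1\zeta_r$ means $z\in\zeta_r$ and $z[0\to z_1]\in\zeta_r$; so each $\zeta_r$ has at most one point in each fiber.

**Lemma 7.1.** No $\mathfrak D\in\mathrm{CA}_\alpha$ contains elements $\xi,\eta_1,\eta_2,\eta_3,\zeta_1,\zeta_2$ satisfying (A) and (B).

*Proof.* **Step 1: two points of $\zeta_r$ in the same fiber are equal.** Algebraically: if $Z,p$ are $1$-closed, $p\le Z$ and $Z\cdot s^0_1Z\le d_{01}$, then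
$$Z\cdot c_0p\le p.\tag{7.1}$$
By Fact 3.2, $c_0p=c_1s^0_1p$, so $Z\cdot c_0p=c_1(Z\cdot s^0_1p)$. Since $Z\cdot s^0_1p\le Z\cdot s^0_1Z\le d_{01}$, we get $Z\cdot s^0_1p=Z\cdot d_{01}\cdot s^0_1p=Z\cdot d_{01}\cdot p\le p$. Hence $Z\cdot c_0p\le c_1p=p$.

**Step 2: pigeonhole.** Put $p_{ri}=\eta_r\zeta_i$. These are $1$-closed, and $\eta_r=\eta_r\xi=p_{r1}+p_{r2}$. For $r\ne r'$, (7.1) with $Z=\zeta_i$, $p=p_{r'i}$ gives $p_{ri}\cdot c_0p_{r'i}\le p_{ri}\cdot p_{r'i}=0$, so $c_0p_{ri}\cdot c_0p_{r'i}=c_0(p_{ri}\cdot c_0p_{r'i})=0$. Therefore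
$$c_0\xi=\prod_{r\le3}c_0\eta_r=\prod_{r\le3}(c_0p_{r1}+c_0p_{r2})=0,$$
because each of the eight products in the expansion contains $c_0p_{ri}\cdot c_0p_{r'i}$ for some $r\ne r'$ and some $i$. This contradicts $c_0\xi\ne0$. $\square$

**Lemma 7.2.** Suppose $\mathfrak M\in\mathrm{CA}_\alpha$ has elements $\xi^3,\eta_r$ satisfying (A) with $\xi=\xi^3$, and $\xi^2,\zeta_r$ satisfying (B) with $\xi=\xi^2$, such that
$$t(\xi^3)=0\iff t(\xi^2)=0\qquad\text{for every unary term }t.\tag{7.2}$$
Let $\mathfrak A_0,\mathfrak A_1,\mathfrak A_2$ be the subalgebras of $\mathfrak M$ generated by $\{\xi^3\}$, by $\{\xi^3,\eta_1,\eta_2,\eta_3\}$, and by $\{\xi^2,\zeta_1,\zeta_2\}$. Then $i_2:t(\xi^3)\mapsto t(\xi^2)$ is a well-defined embedding $\mathfrak A_0\to\mathfrak A_2$, and with the inclusion $i_1:\mathfrak A_0\to\mathfrak A_1$ there is no amalgam in $\mathrm{CA}_\alpha$.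

*Proof.* Apply (7.2) to symmetric differences of terms to see that $i_2$ is well defined and injective; it is clearly a homomorphism. Suppose $m_j:\mathfrak A_j\to\mathfrak D\in\mathrm{CA}_\alpha$ are embeddings with $m_1i_1=m_2i_2$. Then $m_1(\xi^3)=m_2(\xi^2)=:\xi$, and $\xi,m_1(\eta_r),m_2(\zeta_r)$ satisfy (A) and (B) in $\mathfrak D$, where $c_0\xi\ne0$ because $m_1$ is injective. This contradicts Lemma 7.1. $\square$

So we need (7.2): cylindric terms must not notice whether fibers have three points or two. The first attempt is $x^K=\{s\in{}^\alpha U:s_0\in Y_K\}$ with $|Y_K|=K$, $K=2,3$. With $\eta_r=\{s:s_0=y_r\}$ for $Y_3=\{y_1,y_2,y_3\}$, and the analogous $\zeta_r$ for $Y_2$, (A) and (B) hold. But (7.2) fails for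
$$t(x)=\bar e_{\{0,1,2\}}\cdot x\cdot s^0_1x\cdot s^0_2x,$$
since $t(x^K)$ is the set of sequences with three distinct values $s_0,s_1,s_2$ in $Y_K$, which is nonempty for $K=3$ and empty for $K=2$. Three coordinates are enough to count to three.

To prevent this, let the fiber depend on all coordinates that a term may use. A given term uses indices from a finite set $\Gamma\ni0,1$. We shall take relations for which the fiber of $s$ is selected by the coordinates $s_j$, $j\in\Gamma\smallsetminus\{0,1\}$. Holding the fiber occupies $|\Gamma|-2$ coordinates, so at most two points can be compared with it at a time. Changing one coordinate selects another fiber, and we choose the fibers at random, so that they are as unrelated as possible. One relation must serve all terms, and for this we use an ultraproduct over all $\Gamma$. We must also find such relations inside an arbitrary algebra with $e_n=1$ for all $n$; that is the next section.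

## 8. Equality types inside an algebra with $e_n=1$ for all $n$

From now on $\mathfrak B\in\mathrm{CA}_\alpha$ is a fixed nontrivial algebra with $e_n=1$ for all $n$.

**Lemma 8.1.** For finite $\Delta\subset\alpha$ and $i\notin\Delta$: $\bar e_\Delta\le c_i\prod_{j\in\Delta}-d_{ij}$ in $\mathfrak B$.

*Proof.* The lemma says that there is always a further value. Let $w=\bar e_\Delta\cdot-c_i\prod_{j\in\Delta}-d_{ij}$. If $\Delta=\emptyset$, then $w=0$ at once; let $\Delta\ne\emptyset$. The element $w$ is $i'$-closed for all $i'\notin\Delta$. By Fact 3.2, $c_i\prod_{j\in\Delta}-d_{ij}=c_{i'}\prod_{j\in\Delta}-d_{i'j}$ for $i'\notin\Delta$, $i'\ne i$, so $w\le\sum_{j\in\Delta}d_{i'j}$ for all $i'\notin\Delta$. Choose $\Delta'$ disjoint from $\Delta$ with $|\Delta'|=|\Delta|+1$. By the pigeonhole principle and $d_{i'j}d_{ji''}\le d_{i'i''}$,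
$$w\le\prod_{i'\in\Delta'}\sum_{j\in\Delta}d_{i'j}\le\sum_{i'\ne i''\in\Delta'}d_{i'i''}=-\bar e_{\Delta'}.$$
So $w\bar e_{\Delta'}=0$, and $w=w\cdot c_{(\Delta')}\bar e_{\Delta'}=c_{(\Delta')}(w\bar e_{\Delta'})=0$, since $c_{(\Delta')}\bar e_{\Delta'}=e_{|\Delta'|}=1$. $\square$

**Definition 8.2.** Let $\Gamma\subset\alpha$ be finite, $P$ a finite nonempty set, $U\supseteq P$ infinite. $\mathfrak E_{\Gamma,P}$ is the subalgebra of $\mathfrak P({}^\Gamma U)$ of all sets invariant under the permutations of $U$ that fix $P$ pointwise. Its atoms are the orbits $[s]$, called *types*.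

The type $[s]$ is determined by the truth values of $s_i=s_j$ and $s_i=p$ ($i,j\in\Gamma$, $p\in P$): if $s,s'$ have the same ones, then $s_i\mapsto s'_i$ is a finite bijection that fixes elements of $P$ and respects $U\smallsetminus P$, so it extends to a permutation fixing $P$ pointwise. In particular $\mathfrak E_{\Gamma,P}$ is finite. For $\Gamma=\{0\}$, $P=\{p\}$ there are two types, $s_0=p$ and $s_0\ne p$.

Let $N=\{n_p:p\in P\}\subset\alpha\smallsetminus\Gamma$ (distinct indices), write $y^1=y$, $y^0=-y$, and put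
$$b_s=\bar e_N\prod_{i,j\in\Gamma}d_{ij}^{[s_i=s_j]}\prod_{i\in\Gamma,\,p\in P}d_{in_p}^{[s_i=p]},$$
where $[\cdot]$ in the exponent is the truth value. Thus $b_s$ depends only on the type of $s$. In the small example the two $b_s$ are $d_{0n_p}$ and $-d_{0n_p}$.

**Lemma 8.3.** $g(S)=\sum_{[s]\subseteq S}b_s$ is an embedding of $\mathfrak E_{\Gamma,P}$ into $\mathrm{Rl}_{\bar e_N}\mathrm{Rd}_\Gamma\mathfrak B$. In particular $c_ig(S)=g(C_iS)$ for $i\in\Gamma$.

*Proof.* **Step 1: the $b_s$ partition $\bar e_N$.** Different types give disjoint $b_s$, since some sign differs. Consider a choice of signs on all pairs from $\Gamma\cup N$, negative on pairs of distinct elements of $N$, whose product is nonzero. By $d_{ij}d_{jl}\le d_{il}$ the positive pairs form an equivalence relation on $\Gamma\cup N$. It is the pattern of some $s\in{}^\Gamma U$: give the members of the class of $n_p$ the value $p$, and give the other classes distinct values in $U\smallsetminus P$. Hence the $b_s$ sum to $\bar e_N$, so $g$ preserves the Boolean operations.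 As $b_s\le d_{ij}$ or $b_s\le-d_{ij}$ according to whether $s_i=s_j$, also $g(D_{ij})=d_{ij}\bar e_N$.

**Step 2: reduction of $c_ig(S)=g(C_iS)$ to one identity.** Let $i\in\Gamma$ and let $b_s^-$ be the product of $\bar e_N$ and the other factors of $b_s$ that do not involve $i$; it is $i$-closed. Then
$$b_s^-=\sum\{b_{s'}:s'=s\text{ off }i\}.$$
The inequality $\ge$ is clear. For $\le$, $b_s^-$ is the sum of the nonzero products obtained by choosing signs for all pairs involving $i$. Each is the pattern of some $s'$ with $s'=s$ off $i$: let $s'_i=s_j$ if $i$ is equivalent to $j\in\Gamma\smallsetminus\{i\}$, $s'_i=p$ if $i$ is equivalent to $n_p$, and $s'_i\in U\smallsetminus(P\cup\{s_j:j\ne i\})$ otherwise. Also $C_i[s]=\bigcup\{[s']:s'=s\text{ off }i\}$: here $\supseteq$ holds since $C_i[s]$ is invariant, and if $r$ agrees off $i$ with $\pi s$, where $\pi$ is a permutation fixing $P$ pointwise, then $\pi^{-1}r$ agrees with $s$ off $i$ and $r\in[\pi^{-1}r]$. So $g(C_i[s])=b_s^-$, and by additivity we only need $c_ib_s=b_s^-$.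

**Step 3: $c_ib_s=b_s^-$ when $s_i$ is already named.** If $s_i=s_j$ with $j\in\Gamma\smallsetminus\{i\}$, or $s_i=p$, put $l=j$, resp. $l=n_p$. Then $b_s=b_s^-d_{il}$, since below $d_{il}$ each $d_{il'}$ coincides with $d_{ll'}$, whose sign is already prescribed by $b_s^-$ in the same way. So $c_ib_s=b_s^-\cdot c_id_{il}=b_s^-$.

**Step 4: $c_ib_s=b_s^-$ when $s_i$ is new.** Otherwise all signs at $i$ are negative. Let $\Delta\subseteq(\Gamma\smallsetminus\{i\})\cup N$ consist of one representative of each class of the pattern of $s$ on $(\Gamma\smallsetminus\{i\})\cup N$. Then $b_s=b_s^-\prod_{l\in\Delta}-d_{il}$, because $-d_{il}\cdot d_{ll'}\le-d_{il'}$, and $b_s^-\le\bar e_\Delta$. By Lemma 8.1, $c_ib_s=b_s^-\cdot c_i\prod_{l\in\Delta}-d_{il}=b_s^-$.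

**Step 5: injectivity.** The element $b_s^-$ is the analogue of $b_s$ for $\Gamma\smallsetminus\{i\}$. Iterating, $c_{(\Gamma)}b_s=\bar e_N$, and $\bar e_N\ne0$ because $c_{(N)}\bar e_N=1\neq0$. So $b_s\ne0$ for all $s$. $\square$

The embedding controls terms below $\bar e_N$; outside $\bar e_N$ nothing depends on $S$. Precisely, let $t$ be a unary term with indices in $\Gamma$. Both $\bar e_N$ and $-\bar e_N$ are $i$-closed for $i\in\Gamma$, and $g(S)\le\bar e_N$. So Fact 3.5 gives $t^{\mathfrak B}(g(S))\cdot\bar e_N=g(t(S))$ and $t^{\mathfrak B}(g(S))\cdot-\bar e_N=t^{\mathfrak B}(0)\cdot-\bar e_N$. Hence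
$$t^{\mathfrak B}(g(S))=0\iff t(S)=\emptyset\text{ in }\mathfrak E_{\Gamma,P}\ \text{ and }\ t^{\mathfrak B}(0)\cdot-\bar e_N=0.\tag{8.1}$$

## 9. Random fibers and a back-and-forth argument

Let $\Gamma\subset\alpha$ be finite, $\{0,1\}\subsetneq\Gamma$, $J=\Gamma\smallsetminus\{0,1\}$, $m=|\Gamma|\ge3$. Let $Q$ and $P_j$ ($j\in J$) be disjoint finite sets with $|Q|=m+20$ and all $|P_j|=M\ge m$; let $P$ be their union and $U\supseteq P$ infinite. Write $[Q]^K$ for the set of $K$-element subsets of $Q$.

**Definition 9.1.** A *tail* is a set $T\subset\bigcup_jP_j$ with $|T\cap P_j|=1$ for all $j\in J$; it has $m-2$ elements. For $l\in J$, an *$l$-partial tail* is the same with $J\smallsetminus\{l\}$ in place of $J$; it has $m-3$ elements. Two tails, or two $l$-partial tails, $T_1,T_2$ are *adjacent* if $|T_1\smallsetminus T_2|=|T_2\smallsetminus T_1|=1$.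

For $m=3$ and $J=\{2\}$, tails are the one-element subsets of $P_2$, any two of them are adjacent, and the only $2$-partial tail is $\emptyset$.

**Lemma 9.2.** For $M$ large there are, for both $K=2$ and $K=3$, functions $X^K$ from tails to $[Q]^K$ such that for all $l\in J$, all sets $\Theta$ of at most $4$ $l$-partial tails and all $\beta:\Theta\to[Q]^K$, at least $m$ elements $d\in P_l$ satisfy $X^K(T\cup\{d\})=\beta(T)$ for all $T\in\Theta$.

*Proof.* Choose the values $X^K(T)$ independently and uniformly at random, and let $c=\binom{|Q|}K$, which does not depend on $M$. Fix $(l,\Theta,\beta)$. Different $d\in P_l$ involve disjoint sets of tails $T\cup\{d\}$, so the events "$d$ works" are independent, each of probability $c^{-|\Theta|}\ge c^{-4}$. The probability that fewer than $m$ elements work is at most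
$$\sum_{i<m}\binom Mi(1-c^{-4})^{M-i}\le mM^m(1-c^{-4})^{M-m}.$$
There are at most $m(M^m+1)^4c^4$ triples $(l,\Theta,\beta)$. So the probability that some triple fails tends to $0$ as $M\to\infty$. $\square$

Fix such $M,X^2,X^3$ and let
$$x^K=\{s\in{}^\Gamma U:s_j\in P_j\ (j\in J),\ s_0\in X^K(\{s_j:j\in J\})\}\in\mathfrak E_{\Gamma,P}.$$

**Proposition 9.3.** For every unary term $t$ with indices in $\Gamma$: $t(x^2)=\emptyset$ iff $t(x^3)=\emptyset$ in $\mathfrak E_{\Gamma,P}$.

The proof is a back-and-forth between $K=2$ and $K=3$. We record about two fibers only whether they are equal, meet, or are disjoint. For nonempty $A,B$ of equal size let $\mathrm{st}(A,B)$ be $\mathsf E$ if $A=B$, $\mathsf M$ if $A\ne B$ and $A\cap B\ne\emptyset$, and $\mathsf D$ if $A\cap B=\emptyset$. Let $\{K,K'\}=\{2,3\}$, $X=X^K$, $X'=X^{K'}$. Note $K,K'\ge2$ and $|Q|\ge23$.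

**Definition 9.4.** A bijection $\varphi:R\to R'$ between finite subsets of $U$ is *good* (from $K$ to $K'$) if

- (a) it preserves membership in $Q$, in each $P_j$ and in $U\smallsetminus P$;
- (b) for $u\in R\cap Q$ and a tail $T\subseteq R$: $u\in X(T)$ iff $\varphi(u)\in X'(\varphi T)$;
- (c) for adjacent tails $T_1,T_2\subseteq R$: $\mathrm{st}(X(T_1),X(T_2))=\mathrm{st}(X'(\varphi T_1),X'(\varphi T_2))$.

By (a), $\varphi$ maps tails to tails and preserves adjacency. Inverses (from $K'$ to $K$) and restrictions of good bijections are good, and the empty map is good.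

**Claim 9.5 (extension).** If $\varphi:R\to R'$ is good, $|R|\le m-1$ and $w\in U$, then there is $w'$ such that $\varphi\cup\{(w,w')\}$ is a good bijection.

**The claim implies Proposition 9.3.** For $s,s'\in{}^\Gamma U$ let $s\approx s'$ if $s_i\mapsto s'_i$ is a well-defined good bijection from $\mathrm{ran}\,s$ to $\mathrm{ran}\,s'$. If $s\approx s'$ and $r=s$ off $i$, apply the claim to the restriction to $R=\{s_j:j\ne i\}$, which has at most $m-1$ elements, and to $w=r_i$. This gives $r'=s'$ off $i$ with $r\approx r'$. By taking inverses, the same holds with the roles of $K,K'$ exchanged. Moreover $s\approx s'$ implies $s\in D_{ij}\Leftrightarrow s'\in D_{ij}$, because the map is a bijection, and $s\in x^K\Leftrightarrow s'\in x^{K'}$, by (a) and (b). By induction on terms, $s\in t(x^K)\Leftrightarrow s'\in t(x^{K'})$; the step for $C_i$ is the back-and-forth property just shown. Finally, extending the empty map successively by the values of $s$ shows that every $s$ has some $s'\approx s$. Hence $t(x^K)\ne\emptyset$ implies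 $t(x^{K'})\ne\emptyset$, and $K,K'$ are interchangeable.

**Sublemma 9.6.** Let $A_1,A_2,B\in[Q]^K$ and $A'_1,A_2'\in[Q]^{K'}$ with $\mathrm{st}(A_1,A_2)=\mathrm{st}(A_1',A_2')$. Then there is $B'\in[Q]^{K'}$ with $\mathrm{st}(B',A'_i)=\mathrm{st}(B,A_i)$ for $i=1,2$.

*Proof.* If $B=A_i$ for some $i$, let $B'=A'_i$. Otherwise both states of $B$ are $\mathsf M$ or $\mathsf D$. We choose a set $Y$ that makes the required intersections nonempty.

- Both are $\mathsf M$: let $Y=\{a\}$ with $a\in A'_1\cap A'_2$ if this is nonempty, otherwise $Y=\{a_1,a_2\}$ with $a_i\in A'_i$.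
- One is $\mathsf M$, say with $A_1$, and the other $\mathsf D$: then $A_1\ne A_2$, so $A'_1\ne A'_2$; let $Y=\{a\}$ with $a\in A'_1\smallsetminus A'_2$.
- Both are $\mathsf D$: $Y=\emptyset$.

Let $B'$ be $Y$ plus $K'-|Y|$ elements of $Q$ outside $A'_1\cup A'_2$. The intersections with the $A'_i$ are empty or nonempty as required. Also $B'\ne A_i'$: either $|Y|\le1<K'$ and $B'$ has an element outside $A'_1\cup A'_2$, or $Y=\{a_1,a_2\}$ with $A'_1\cap A'_2=\emptyset$, and then $B'\not\subseteq A'_i$. $\square$

*Proof of Claim 9.5.* If $w\in R$, let $w'=\varphi(w)$. If $w\in U\smallsetminus(P\cup R)$, take any $w'\in U\smallsetminus(P\cup R')$; there are no new instances of (b), (c). So let $w\in P\smallsetminus R$.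

**Case 1: $w\in Q$.** The only new conditions are (b) for $w$ and tails $T\subseteq R$. If $R$ contains no tail, take any $w'\in Q\smallsetminus R'$, which exists as $|Q|\ge m$. Otherwise, as $|R|\le m-1$ and tails have $m-2$ elements, $R$ is a tail plus at most one element, and there are two possibilities.

(1) $R$ contains exactly one tail $T$, and at most one further element $v$, which is in $Q$ or in $U\smallsetminus P$. Choose $w'\ne\varphi(v)$ in $X'(\varphi T)$ or in $Q\smallsetminus X'(\varphi T)$, as required; both sets have at least $2$ elements.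

(2) $R=T_1\cup T_2$ with $T_1,T_2$ adjacent, and these are the only tails in $R$; then $R\cap Q=\emptyset$. Let $A=X(T_1)$, $B=X(T_2)$. As they have equal size, $A\cap B\ne\emptyset$ iff the state is not $\mathsf D$; $A\smallsetminus B\ne\emptyset$ iff $B\smallsetminus A\ne\emptyset$ iff the state is not $\mathsf E$; and $Q\smallsetminus(A\cup B)\ne\emptyset$ always. The same holds for $X'(\varphi T_1),X'(\varphi T_2)$, which by (c) have the same state. So the region required for $w'$ is nonempty.

**Case 2: $w\in P_l$.** Let $\Theta$ be the set of $l$-partial tails contained in $R$. The new tails are the $T\cup\{w\}$, $T\in\Theta$. If $\Theta=\emptyset$, there are no new conditions; take any $w'\in P_l\smallsetminus R'$, which exists as $|P_l|\ge m$. Let $\Theta\ne\emptyset$ and $T_0\in\Theta$. As $|T_0|=m-3$, the set $R\smallsetminus T_0$ has at most two elements, the extras: say $\rho$ of them in $P_l$, $\kappa$ in $Q$, $\eta$ in $\bigcup_{j\ne l}P_j$, and possibly some in $U\smallsetminus P$, which enter none of the conditions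 below. So $\rho+\kappa+\eta\le2$, $|R\cap P_l|=\rho$ and $|R\cap Q|=\kappa$.

**Reduction to choosing sets.** For $T\in\Theta$ put $B_T=X(T\cup\{w\})$; for $e\in R\cap P_l$ put $A_{T,e}=X(T\cup\{e\})$, $A'_{T,e}=X'(\varphi T\cup\{\varphi(e)\})$. A new tail $T\cup\{w\}$ is adjacent to another new tail $T_1\cup\{w\}$ iff $T,T_1$ are adjacent, and to a tail $T'\subseteq R$ iff $T'=T\cup\{e\}$ with $e\in R\cap P_l$, since $w\notin T'$. We claim that it suffices to find $B'_T\in[Q]^{K'}$ ($T\in\Theta$) with

- (b′) $u\in B_T\Leftrightarrow\varphi(u)\in B_T'$ for $u\in R\cap Q$;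
- (c1) $\mathrm{st}(B'_{T_1},B'_{T_2})=\mathrm{st}(B_{T_1},B_{T_2})$ for adjacent $T_1,T_2\in\Theta$;
- (c2) $\mathrm{st}(B'_T,A'_{T,e})=\mathrm{st}(B_T,A_{T,e})$ for $e\in R\cap P_l$.

Indeed $|\Theta|\le4$ (see the cases below), so by Lemma 9.2, applied to the partial tails $\varphi T$, at least $m$ elements $w'\in P_l$ satisfy $X'(\varphi T\cup\{w'\})=B'_T$ for all $T\in\Theta$; one of them is outside $R'$, as $|R'|\le m-1$.

Below, *fresh* means: an element of $Q$ outside $\varphi[R\cap Q]$ and outside all $A'_{T,e}$, and different from all elements chosen before. There are $|\Theta|\rho\le2$ sets $A'_{T,e}$ (with $\eta=0$: $|\Theta|=1$, $\rho\le2$; with $\eta=1$: $|\Theta|=2$, $\rho\le1$; with $\eta=2$: $\rho=0$), so at most $2+6$ elements are excluded, and at most $4\cdot3=12$ fresh ones are used. As $|Q|\ge23$, they exist. Sets are always filled up to size $K'$.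

**Subcase $\eta=0$.** Here $\Theta=\{T\}$; write $B=B_T$.

If $\kappa=0$: there are at most two sets $A_{T,e}$. If there are two, the tails $T\cup\{e_1\},T\cup\{e_2\}\subseteq R$ are adjacent, so by (c) the hypothesis of Sublemma 9.6 holds; apply it. If $\rho=1$, apply it with $A_1=A_2$ and $A'_1=A_2'$. If $\rho=0$, take any $B'$.

If $\rho=0$: let $B'$ be $\{\varphi(u):u\in R\cap Q\cap B\}$, which has at most $2\le K'$ elements, plus fresh elements.

If $\rho=\kappa=1$: there are one $u\in R\cap Q$ and one $A=A_{T,e}$, $A'=A'_{T,e}$, and $u\in A\Leftrightarrow\varphi(u)\in A'$ by (b). If $B=A$, let $B'=A'$. Otherwise let $B'$ be $Y$ plus fresh elements, where $Y$ is as follows. If $\mathrm{st}(B,A)=\mathsf M$: for $u\in B\cap A$ let $Y=\{\varphi(u)\}$; for $u\in B\smallsetminus A$ let $Y=\{\varphi(u),a\}$ with $a\in A'$; for $u\notin B$ let $Y=\{a\}$ with $a\in A'\smallsetminus\{\varphi(u)\}$. If $\mathrm{st}(B,A)=\mathsf D$: $Y=\{\varphi(u)\}$ if $u\in B$ (then $u\notin A$, so $\varphi(u)\notin A'$), else $Y=\emptyset$. Then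 (b′) holds and $B'\cap A'$ is empty or not as required. In all cases with $B\ne A$ we have $B'\ne A'$, since $B'$ contains an element outside $A'$: a fresh one, or $\varphi(u)$ if $u\in B\smallsetminus A$.

**Subcase $\eta=1$.** Here $\Theta=\{T_1,T_2\}$ with $T_1,T_2$ adjacent; write $B_i=B_{T_i}$. We have $\rho+\kappa\le1$.

If $\rho=0$, there is at most one $u\in R\cap Q$. If $B_1=B_2$, take $B'_1=B_2'$ containing $\varphi(u)$ iff $u\in B_1$, filled with fresh elements. If $B_1\ne B_2$, put $\varphi(u)$ into $B'_i$ iff $u\in B_i$; if $\mathrm{st}(B_1,B_2)=\mathsf M$ and $u$ is absent or not in both $B_i$, put a common fresh element into both; fill each with separate fresh elements. If the state is $\mathsf D$, then $u$ is in at most one $B_i$ and the $B_i'$ are disjoint. If it is $\mathsf M$, then $|B_1'\cap B_2'|=1<K'$, so the state of $B_1',B_2'$ is $\mathsf M$.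

If $\rho=1$, then $\kappa=0$ and there is one $e$; write $A_i=A_{T_i,e}$, $A'_i=A'_{T_i,e}$. By (c), $\mathrm{st}(A_1,A_2)=\mathrm{st}(A'_1,A'_2)$.

- If $B_1=B_2=B$, apply Sublemma 9.6 to $B,A_1,A_2$ and let $B_1'=B_2'=B'$.
- If $B_1=A_1$, let $B'_1=A'_1$, and obtain $B'_2$ from Sublemma 9.6 applied to $B_2,A_1,A_2$: then $\mathrm{st}(B_2',B_1')=\mathrm{st}(B'_2,A'_1)=\mathrm{st}(B_2,A_1)=\mathrm{st}(B_2,B_1)$ and $\mathrm{st}(B_2',A_2')=\mathrm{st}(B_2,A_2)$. Symmetrically if $B_2=A_2$.
- Otherwise the states $\mathrm{st}(B_1,B_2)$, $\mathrm{st}(B_i,A_i)$ are all $\mathsf M$ or $\mathsf D$. Choose $a_i\in A'_i$ with $a_1\ne a_2$; put $a_i$ into $B'_i$ iff $\mathrm{st}(B_i,A_i)=\mathsf M$; put a common fresh element into both iff $\mathrm{st}(B_1,B_2)=\mathsf M$; fill with separate fresh elements. Then $|B'_i\cap A'_i|\le1$ and $|B'_1\cap B_2'|\le1$, with the correct emptiness. As $1<K'$, all states are correct.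

**Subcase $\eta=2$.** Here $\rho=\kappa=0$, so only (c1) matters. $\Theta$ consists of three pairwise adjacent partial tails (both extras in the same part $P_j$) or of four partial tails forming a $4$-cycle under adjacency (extras in different parts). Partition $\Theta$ by equality of the $B_T$. Join two different classes if they contain adjacent members with state $\mathsf M$; the state depends only on the two sets, hence only on the classes. Each class is joined to at most two others: this is clear if there are at most three classes, and with four classes each has one member, of degree $2$ in the $4$-cycle. For each joined pair of classes choose one fresh element, common to the two sets of this pair only; so each set has received at most $2\le K'$ elements. Fill up with separate fresh elements, and assign the resulting set to all members of the class. Different classes get sets meeting in at most one element, and meeting exactly when joined. So (c1) holds.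

This proves Claim 9.5, and with it Proposition 9.3. $\square$

## 10. Unbounded varieties fail AP

**Proof of Theorem 2.3.** Let $\mathfrak B\in K$ be nontrivial with $e_n=1$ for all $n$.

**Step 1: an ultrapower that collects all finite $\Gamma$.** Let $I$ be the set of finite $\Gamma$ with $\{0,1\}\subsetneq\Gamma\subset\alpha$, and let $\mathcal U$ be an ultrafilter on $I$ containing all sets $\{\Gamma\in I:\Gamma\supseteq\Gamma_0\}$, $\Gamma_0\subset\alpha$ finite. For each $\Gamma\in I$ take the structures of Section 9 (the same $P$ for $K=2,3$), and $N=N_\Gamma$, $g=g_\Gamma$ of Lemma 8.3. Enumerate $X^3(T)=\{u^1_T,u^2_T,u^3_T\}$, $X^2(T)=\{v^1_T,v^2_T\}$, and put, with $T_s=\{s_j:j\in J\}$,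
$$y_r=\{s:s_j\in P_j\ (j\in J),\ s_0=u^r_{T_s}\}\ (r\le3),\qquad z_r=\{s:s_j\in P_j\ (j\in J),\ s_0=v^r_{T_s}\}\ (r\le2).$$
All lie in $\mathfrak E_{\Gamma,P}$. Let $\xi^3,\xi^2,\eta_r,\zeta_r\in\mathfrak M:=\mathfrak B^I/\mathcal U$ be the elements represented by $g_\Gamma(x^3),g_\Gamma(x^2),g_\Gamma(y_r),g_\Gamma(z_r)$.

**Step 2: (A) holds for $\xi^3,\eta_r$, and (B) holds for $\xi^2,\zeta_r$.** In each $\mathfrak E_{\Gamma,P}$ the coordinate $s_1$ is not restricted in $y_r,z_r$, so these sets are closed under $C_1$. The $y_r$ are pairwise disjoint subsets of $x^3$, and $C_0y_r=\{s:s_j\in P_j\ (j\in J)\}=C_0x^3\ne\emptyset$. Also $z_1\cup z_2=x^2$. Finally, if $s$ and $s[0\to s_1]$ are both in $z_r$, then $s_0=v^r_{T_s}=s_1$, so $z_r\cap C_0(D_{01}\cap z_r)\subseteq D_{01}$. By Lemma 8.3 these statements transfer to the elements $g_\Gamma(\cdot)$ of $\mathfrak B$; for the last one note $s^0_1g(z)=c_0(d_{01}g(z))=g(C_0(D_{01}\cap z))$. So they hold in $\mathfrak M$.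

**Step 3: (7.2) holds.** Let $t$ be a unary term. For all $\Gamma\in I$ containing its indices, (8.1), in which $\mathfrak B$ and $N_\Gamma$ are the same for $K=2$ and $K=3$, and Proposition 9.3 give $t^{\mathfrak B}(g_\Gamma(x^3))=0\Leftrightarrow t^{\mathfrak B}(g_\Gamma(x^2))=0$. These $\Gamma$ form a set in $\mathcal U$, so $t(\xi^3)=0\Leftrightarrow t(\xi^2)=0$ in $\mathfrak M$.

**Step 4: conclusion.** By Lemma 7.2 there are subalgebras $\mathfrak A_0,\mathfrak A_1,\mathfrak A_2$ of $\mathfrak M$ and embeddings $i_1,i_2$ without an amalgam in $\mathrm{CA}_\alpha$. As $\mathfrak M$ is an ultrapower of $\mathfrak B$, the three algebras belong to $K$. $\square$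

**Proof of Theorem 2.2.** By Proposition 6.2, (iv) and (v) are equivalent, (iv) implies (iii), and every $V_S$ is a variety. Moreover (iii)$\Rightarrow$(ii)$\Rightarrow$(i). It remains to show that an unbounded variety $V$ fails AP. For each $n\ge1$ some $\mathfrak A_n\in V$ has $e_n\ne0$. By Facts 3.4 and 3.5, $\mathrm{Rl}_{e_n}\mathfrak A_n$ is a homomorphic image of $\mathfrak A_n$, so it is in $V$; it is nontrivial, and it satisfies $e_j=1$ for $j\le n$, because $e_je_n=e_n$. A nonprincipal ultraproduct of these algebras is a nontrivial member of $V$ in which $e_n=1$ for all $n$. By Theorem 2.3 with $K=V$, there are algebras and embeddings in $V$ with no amalgam in $\mathrm{CA}_\alpha$, let alone in $V$. So (i) implies (iv), and the five conditions are equivalent; in particular no infinite dimensional variety of CA's has SAP but not SUPAP. $\square$
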